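# The variational sum of two maximal monotone operators: limits that remember the scale of the regularization

## A disk touching a line, and why "yes" looks right

Adding two maximal monotone operators pointwise can destroy maximality: where the domains barely meet, the sum may have too few values. A natural repair is to smooth both operators, add the smooth versions, and let the smoothing go to zero. The resulting operator is the *variational sum*. The question, posed in the volume *Springer Optimization and Its Applications 49*, is whether this always gives a maximal monotone operator as soon as the two domains have a common point.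

The first guess is yes. Smoothing is made to recover what the pointwise sum loses, and the cases that one can compute by hand support the guess. Let us set up the definitions and test it.

**Monotone operators.** Let $X$ be a real reflexive Banach space with dual $X^*$ and pairing $\langle x^*,x\rangle$. An operator $T:X\rightrightarrows X^*$ assigns to each $x$ a set $T(x)\subset X^*$, possibly empty. Its domain $\operatorname{Dom}T$ is the set where $T(x)\ne\emptyset$; its graph is $\{(x,x^*):x^*\in T(x)\}$; its inverse is $T^{-1}(x^*)=\{x: x^*\in T(x)\}$. A pair $(z,z^*)$ is *monotonically related* to $T$ if $\langle x^*-z^*,x-z\rangle\ge 0$ for all $(x,x^*)$ in the graph of $T$. The operator is *monotone* if every point of its graph is monotonically related to it, and *maximal monotone* if moreover no monotone operator has a strictly larger graph; equivalently, every pair monotonically related to $T$ already lies in its graph.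

Three textbook facts will be used. *Minty's theorem:* a monotone $T$ on Euclidean $\mathbb R^d$ is maximal if and only if $\mathrm{Id}+T$ is onto, and then $(\mathrm{Id}+T)^{-1}$ is a single-valued, firmly nonexpansive map on $\mathbb R^d$. *Subdifferentials:* if $f$ is proper, lower semicontinuous and convex, then $\partial f$ is maximal monotone. In particular the normal cone $N_C=\partial\iota_C$ of a nonempty closed convex set $C$ is maximal monotone, where $\iota_C$ is $0$ on $C$ and $+\infty$ elsewhere. *Continuous perturbations:* on $\mathbb R^d$, the sum of a maximal monotone operator and a monotone continuous map $\mathbb R^d\to\mathbb R^d$ is maximal monotone.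

**The duality mapping.** We assume throughout that $X$ and $X^*$ carry equivalent norms that are *locally uniformly convex*: for each unit vector $x$ and each $\varepsilon>0$ there is $\delta>0$ such that $\|y\|=1$ and $\|x-y\|\ge\varepsilon$ imply $\|\frac{x+y}2\|\le 1-\delta$. (Hilbert norms have this property, by the parallelogram law.) We shall only use the consequence that both norms are strictly convex. The duality mapping is
$$J(x)=\{x^*\in X^*:\ \langle x^*,x\rangle=\|x\|^2=\|x^*\|^2\}.$$
It is nonempty by Hahn–Banach. It is single-valued: if $x\neq 0$ and $x^*,y^*\in J(x)$, then $\langle \frac{x^*+y^*}{2},x\rangle=\|x\|^2$, so the midpoint of $x^*,y^*$ has norm at least $\|x\|=\|x^*\|=\|y^*\|$, and strict convexity of $X^*$ gives $x^*=y^*$. By reflexivity the same holds with the roles of $X$ and $X^*$ exchanged, so $J^{-1}:X^*\to X$ is single-valued and everywhere defined. In a Hilbert space $J=\mathrm{Id}$. On $\mathbb R^2$ with the $\ell^p$ norm, $1<p<\infty$, one has $J(x)_i=\|x\|_p^{2-p}|x_i|^{p-2}x_i$ for $x\neq0$ (with the entry read as $0$ when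 $x_i=0$): indeed $\langle J(x),x\rangle=\|x\|_p^{2-p}\|x\|_p^p=\|x\|_p^2$, and with $\frac1p+\frac1{p'}=1$ the $\ell^{p'}$ norm of $J(x)$ is $\|x\|_p^{2-p}\|x\|_p^{p-1}=\|x\|_p$. So $J$ need not be linear.

**Yosida approximation.** For $T$ maximal monotone and $\lambda>0$ put $T_\lambda=(T^{-1}+\lambda J^{-1})^{-1}$, and put $T_0=T$. Unwinding the inverse, for every $\lambda\ge0$,
$$s\in T_\lambda(x)\iff x-\lambda J^{-1}s\in T^{-1}(s). \tag{1}$$
For $\lambda>0$ the operator $T_\lambda$ is single-valued, everywhere defined and maximal monotone. In words: to evaluate $T_\lambda$ at $x$, find a point $z=x-\lambda J^{-1}s$ at which $T$ has the value $s$, and report $s$. Example: in $\mathbb R^d$ with $T=N_C$, (1) says $x-z=\lambda s\in N_C(z)$, that is, $z=P_Cx$, so $(N_C)_\lambda(x)=(x-P_Cx)/\lambda$.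

**Variational sum.** Let $I=\{(\lambda,\mu):\lambda,\mu\ge0,\ \lambda+\mu>0\}$. For maximal monotone $S,T$, declare $x^*\in(S\underset v+T)(x)$ if and only if *for every* sequence $(\lambda_n,\mu_n)\subset I$ converging to $(0,0)$ there are $(x_n,x_n^*)$ in the graph of $S_{\lambda_n}+T_{\mu_n}$ with $x_n\to x$ and $x_n^*\to x^*$ in norm. This operator is monotone and has closed graph.

**The question.** Is $S\underset v+T$ maximal monotone for every $X$ as above and all maximal monotone $S,T$ with $\operatorname{Dom}S\cap\operatorname{Dom}T\ne\emptyset$?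

*Test on the line.* Let $S=N_{(-\infty,0]}$ and $T=N_{[0,\infty)}$ on $\mathbb R$. For $\lambda,\mu>0$, $(S_\lambda+T_\mu)(x)$ equals $x/\lambda$ for $x\ge0$ and $x/\mu$ for $x\le0$. Given $q\ge0$, the point $x_n=\lambda_nq$ satisfies $q\in(S_{\lambda_n}+T_{\mu_n})(x_n)$; this is still true if $\lambda_n=0$, because $S(0)=[0,\infty)$ and $0\in T_{\mu_n}(0)$, and if $\mu_n=0$, because then $0\in T(x_n)$. Given $q<0$, use $x_n=\mu_nq$ in the same way. So the variational sum contains $\{0\}\times\mathbb R$, the graph of the maximal monotone operator $N_{\{0\}}$; being monotone, it equals $N_{\{0\}}$. The guess survives.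

*Test on a tangency.* In $\mathbb R^2$, with points written $(\xi,\eta)$, let $C$ be the closed disk of radius $1$ centered at $(0,1)$, let $D=\mathbb R\times\{0\}$, and take $S=N_C$, $T=N_D$. The domains meet only at the origin, where $N_C(0,0)+N_D(0,0)=\{0\}\times\mathbb R$. This is too small: the operator $N_{\{(0,0)\}}$, whose value at the origin is all of $\mathbb R^2$, is a monotone extension. Does smoothing produce the missing values $(p,q)$ with $p\neq0$? Take $\lambda_n=0$, $\mu_n=\mu\downarrow0$ and $p>0$. At the boundary point $(\sin t,1-\cos t)$ the normal cone consists of the vectors $r(\sin t,-\cos t)$, $r\ge0$, and $T_\mu(\xi,\eta)=(0,\eta/\mu)$. We want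
$$r\sin t=p,\qquad -r\cos t+\frac{1-\cos t}{\mu}=q,\qquad\text{i.e.}\qquad -p\cot t+\frac{1-\cos t}{\mu}=q .$$
As $t\to0^+$ the left side of the last equation tends to $-\infty$, and at $t=\pi/2$ it is $1/\mu>q$ for small $\mu$, so there is a solution $t_\mu\in(0,\pi/2)$. If $t_\mu\ge\delta>0$ along some $\mu\to0$, then $(1-\cos t_\mu)/\mu\ge(1-\cos\delta)/\mu\to\infty$, while it equals $q+p\cot t_\mu\le q+p\cot\delta$, a contradiction. So $t_\mu\to0$: the value $(p,q)$ appears in the limit at the origin. For $p<0$ reflect; for $p=0$ use the origin itself if $q\le0$ and the interior point $(0,\mu q)$ if $q>0$. Two forces that blow up ($r=p/\sin t\to\infty$ from the disk, the penalty $\eta/\mu$ from the line) cancel and leave a finite remainder.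

The general facts that the problem takes as known point the same way.

* If $S=\partial f$ and $T=\partial g$ with $f,g$ proper, lower semicontinuous, convex and $\operatorname{dom}f\cap\operatorname{dom}g\neq\emptyset$, then $S\underset v+T=\partial(f+g)$, which is maximal monotone. (This settles the tangency for all $(\lambda_n,\mu_n)$.)
* If the pointwise sum, or its graph closure, is maximal monotone, so is the variational sum.
* In finite dimensions, if the variational sum has a unique maximal monotone extension, it coincides with that extension.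

## Compactness of the regularized sums, and the subsequence that it costs

A sensible attempt at a proof is by compactness. It goes quite far, at least in $\mathbb R^d$, and where it stops tells us what to look for.

**Graph convergence.** Operators $A_n$ *graph-converge* to $M$ if (outer part) every norm limit of points of $\operatorname{graph}A_{n_k}$, along any subsequence, lies in $\operatorname{graph}M$, and (inner part) every point of $\operatorname{graph}M$ is a norm limit of points of $\operatorname{graph}A_n$. Example: the maps $(\xi,\eta)\mapsto(0,\eta/\mu_n)$ with $\mu_n\downarrow0$ graph-converge to $N_{\mathbb R\times\{0\}}$. Inner part: $((\xi,0),(0,q))$ is the limit of $((\xi,\mu_nq),(0,q))$. Outer part: if values $(0,q_n)$ at $(\xi_n,\eta_n)$ converge, then $\eta_n=\mu_nq_n\to0$.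

**Observation.** *Let $S,T$ be maximal monotone on Euclidean $\mathbb R^d$, $a\in\operatorname{Dom}S\cap\operatorname{Dom}T$, and $(\lambda_n,\mu_n)\in I$ with $(\lambda_n,\mu_n)\to(0,0)$. Then a subsequence of $A_n=S_{\lambda_n}+T_{\mu_n}$ graph-converges to a maximal monotone operator $M$.*

*Proof.* At least one of $\lambda_n,\mu_n$ is positive, and a Yosida approximation with positive parameter is Lipschitz on $\mathbb R^d$; so $A_n$ is maximal monotone, and $R_n=(\mathrm{Id}+A_n)^{-1}$ is firmly nonexpansive on $\mathbb R^d$. Next, fix $s'\in S(a)$. If $\lambda>0$ and $s=S_\lambda(a)$, then $s\in S(a-\lambda s)$, so $\langle s-s',-\lambda s\rangle\ge0$ and $|s|\le|s'|$. If $\lambda=0$, simply choose $s=s'$. The same applies to $T$, so there are bounded $c_n\in A_n(a)$. Since $R_n(a+c_n)=a$, we get $|R_n(p)-a|\le|p-a-c_n|$, which is bounded for each $p$. By Arzelà–Ascoli and a diagonal argument, a subsequence of $R_n$ converges pointwise to a map $G$, and $G$ is firmly nonexpansive: $\langle Gp-Gp',p-p'\rangle\ge|Gp-Gp'|^2$. Let $M$ have graph $\{(Gp,p-Gp):p\in\mathbb R^d\}$.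 The inequality for $G$ says that $M$ is monotone, and $\mathrm{Id}+M$ is onto, so $M$ is maximal. Inner part: for $(x,x^*)\in\operatorname{graph}M$, the points $R_n(x+x^*)\to x$ carry the values $x+x^*-R_n(x+x^*)\to x^*$. Outer part: if $(x_n,x_n^*)\in\operatorname{graph}A_n$ converge to $(x,x^*)$ along a further subsequence, then $x_n=R_n(x_n+x_n^*)$ and $|x_n-R_n(x+x^*)|\le|x_n+x_n^*-x-x^*|\to0$, so $x=G(x+x^*)$. $\square$

So a maximal monotone limit always exists, after passing to a subsequence. And here the attempt stops: nothing in the argument says that $M$ is independent of the subsequence, while the definition of the variational sum demands one limit point for *every* sequence. By the outer part, $\operatorname{graph}(S\underset v+T)$ is contained in the graph of each such limit $M$. If two of them differ, $M\ne M'$, then $\operatorname{graph}(S\underset v+T)\subset\operatorname{graph}M\cap\operatorname{graph}M'$, and this is strictly smaller than $\operatorname{graph}M$ (otherwise $\operatorname{graph}M\subset\operatorname{graph}M'$, and maximality of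 $M$ would give $M=M'$). Then $S\underset v+T$ is not maximal. The question has become: *can the limit remember how the parameters went to zero?*

## How a coefficient may oscillate at the boundary

Let us try to build a memory. Keep $T$ as simple as in the tangency: the normal cone of the line $\mathbb R\times\{0\}$, with $T_\mu(\xi,\eta)=(0,\eta/\mu)$. For $S$, look on the open half-plane $\eta>0$ for something of the form
$$S(\xi,\eta)=\big(\xi\,a(\eta),\,-\xi^2b(\eta)\big).$$
The second component should blow up as $\eta\to0^+$, so that it balances the penalty: $\eta/\mu\approx\xi^2b(\eta)$. With $b(\eta)=1/\eta$ the balance reads $\eta^2\approx\mu\xi^2$, so the approximating points sit at height $\eta\approx|\xi|\sqrt\mu$. If now $a(\eta)$ has no limit as $\eta\to0^+$, the first component $\xi\,a(|\xi|\sqrt\mu)$ depends on how $\mu$ tends to zero. That is the memory that we want.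

Can such an $S$ be monotone? A gradient of this shape cannot oscillate. If $a>0$ is $C^2$ and $\frac12\xi^2a(\eta)$ is convex on $\eta>0$, its Hessian determinant $\xi^2\big(\frac12aa''-a'^2\big)$ is nonnegative, so $aa''\ge2a'^2$. Since $(1/a)''=(2a'^2-aa'')/a^3$, this says that $1/a$ is concave; a positive concave function on $(0,\infty)$ has a finite limit at $0^+$, so $a$ has a limit in $(0,\infty]$. The known fact on subdifferentials in any case excludes a counterexample made of two subdifferentials. So drop the symmetry and choose $b$ independently of $a$. The Jacobian of $S$ is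
$$\begin{pmatrix}a&\xi a'\\-2\xi b&-\xi^2b'\end{pmatrix},$$
and its symmetric part is positive semidefinite when $a\ge0$, $b'\le0$ and $-ab'\ge\frac14(a'-2b)^2$. For $b=1/\eta$ the last condition becomes $a\ge\frac14(\eta a'-2)^2$. Only the combination $\eta a'(\eta)$ enters, so write $a(\eta)=g(\log\eta)$; the condition is
$$g\ \ge\ \tfrac14(g'-2)^2 .$$
An oscillation in $\log\eta$ is therefore allowed, at the price of adding a constant. For $g=4+\sin$ the left side is at least $3$ and the right side at most $\frac94$.

It remains to decide what happens on the boundary line. If $\xi\ne0$ stays fixed and $\eta\to0^+$, the values blow up, so there should be no value at $(\xi,0)$. If $(\xi,\eta)\to(0,0)$ with $\xi^2/\eta\to c\ge0$, the values tend to $(0,-c)$. This dictates $\{0\}\times(-\infty,0]$ at the origin.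

## The counterexample in the plane

On $\mathbb R^2$ with the Euclidean norm ($J=\mathrm{Id}$) define
$$A(\xi,\eta)=\Big\{\big(\xi(4+\sin\log\eta),\,-\xi^2/\eta\big)\Big\}\ (\eta>0),\qquad A(0,0)=\{0\}\times(-\infty,0],$$
and $A=\emptyset$ elsewhere; and
$$B=N_{\mathbb R\times\{0\}}:\qquad B(\xi,0)=\{0\}\times\mathbb R,\qquad B(\xi,\eta)=\emptyset\ (\eta\neq0).$$

**Theorem A.** *$A$ and $B$ are maximal monotone, $\operatorname{Dom}A\cap\operatorname{Dom}B=\{(0,0)\}\ne\emptyset$, and $A\underset v+B$ is not maximal monotone.*

The statement on domains is read off from the definition: $\operatorname{Dom}A=\{\eta>0\}\cup\{(0,0)\}$.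

**Step A1: $A$ is monotone.** We check the inequality for each kind of pair of points. With $\ell=\log\eta$, the Jacobian of $A$ on the open convex set $\{\eta>0\}$ is
$$\begin{pmatrix}4+\sin\ell&\frac{\xi}{\eta}\cos\ell\\[2pt]-\frac{2\xi}{\eta}&\frac{\xi^2}{\eta^2}\end{pmatrix}.$$
Its symmetric part has nonnegative diagonal entries, off-diagonal entry $\frac{\xi}{2\eta}(\cos\ell-2)$, and determinant
$$\frac{\xi^2}{\eta^2}\Big[(4+\sin\ell)-\tfrac14(\cos\ell-2)^2\Big]\ge\frac{\xi^2}{\eta^2}\Big[3-\tfrac94\Big]\ge0 ,$$
so it is positive semidefinite. For two points $P,Q$ with $\eta>0$ and $h=P-Q$, we get $\langle A(P)-A(Q),h\rangle=\int_0^1\langle DA(Q+\tau h)h,h\rangle\,d\tau\ge0$. For a point with $\eta>0$ against the origin with value $(0,-c)$, $c\ge0$, the product is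
$$\xi^2(4+\sin\log\eta)+\eta\Big(-\frac{\xi^2}{\eta}+c\Big)=\xi^2(4+\sin\log\eta)-\xi^2+c\eta\ge0 .$$
Two graph points over the origin give $0$.

**Step A2: $A$ and $B$ are maximal.** We use Minty's theorem and solve $(p,q)\in(\mathrm{Id}+A)(\xi,\eta)$ for given $(p,q)$.

* If $p=0$ and $q>0$: take $(0,q)$, since $A(0,q)=\{(0,0)\}$.
* If $p=0$ and $q\le0$: take $(0,0)$ with the value $(0,q)$.
* If $p\ne0$: the first coordinate requires $\xi(5+\sin\log\eta)=p$, so put $\xi=p/(5+\sin\log\eta)$. The second then reads
$$\eta-\frac{p^2}{\eta\,(5+\sin\log\eta)^2}=q .$$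
The left side is continuous on $(0,\infty)$, tends to $-\infty$ as $\eta\to0^+$ (the fraction is at least $p^2/(36\eta)$), and to $+\infty$ as $\eta\to\infty$. So there is a solution.

For $B$, which is the subdifferential of an indicator function, maximality is a recalled fact. (Or directly: $B$ is monotone, and $(p,q)=(p,0)+(0,q)$ with $(0,q)\in B(p,0)$.) By (1), $B_\mu(\xi,\eta)=(0,\eta/\mu)$ for $\mu>0$.

**Step A3: what one sequence sees.** We show that approximating points over $\xi\ne0$ are forced to the height $|\xi|\sqrt{\mu_n}$. Let $\big((\xi,\eta),(p,q)\big)\in\operatorname{graph}(A\underset v+B)$, and consider a sequence $(0,\mu_n)\in I$ with $\mu_n\downarrow0$. There are $\big((\xi_n,\eta_n),(p_n,q_n)\big)\in\operatorname{graph}(A+B_{\mu_n})$ converging to $\big((\xi,\eta),(p,q)\big)$. For each $n$, either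

1. $\xi_n=\eta_n=0$ and $p_n=0$; or
2. $\eta_n>0$, $p_n=\xi_n(4+\sin\log\eta_n)$ and $q_n=-\xi_n^2/\eta_n+\eta_n/\mu_n$. Multiplying the last equation by $\mu_n\eta_n$,
$$\eta_n^2=\mu_n\big(\xi_n^2+q_n\eta_n\big). \tag{2}$$

In both cases $|p_n|\le5|\xi_n|$. The sequences $\xi_n,q_n,\eta_n$ are bounded and $\mu_n\to0$, so (2) gives $\eta_n\to0$. Hence $\eta=0$. If $\xi=0$, then $p=0$.

Suppose $\xi\neq0$. Then case 2 holds for all large $n$, and (2) gives $\eta_n^2/\mu_n=\xi_n^2+q_n\eta_n\to\xi^2$. Taking logarithms,
$$\log\eta_n=\tfrac12\log\mu_n+\log|\xi|+o(1). \tag{3}$$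

**Step A4: two sequences disagree.** Now we use that the same point must serve every sequence. Still with $\xi\ne0$, choose $\mu_n=e^{2(\theta-2\pi n)}$, so that $\frac12\log\mu_n=\theta-2\pi n$. By (3), $p=\lim p_n=\xi\big(4+\sin(\theta+\log|\xi|)\big)$. The choice $\theta=\frac\pi2-\log|\xi|$ gives $p=5\xi$; the choice $\theta=-\frac\pi2-\log|\xi|$ gives $p=3\xi$. Since $\xi\neq0$ this is a contradiction. So
$$\operatorname{graph}(A\underset v+B)\subset\{((0,0),(0,q)):q\in\mathbb R\},$$
which is properly contained in the graph of the monotone operator $B$. Hence $A\underset v+B$ is not maximal monotone. $\blacksquare$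

The proof used only sequences with $\lambda_n=0$. What do the others do, and is the plane special? Both are answered next.

## Dimension as the exact threshold

**Theorem B.** *Let $X$ be a reflexive space normed as above.*

1. *If $\dim X\le1$, then $S\underset v+T$ is maximal monotone for all maximal monotone $S,T$ with $\operatorname{Dom}S\cap\operatorname{Dom}T\neq\emptyset$.*
2. *If $\dim X\ge2$, there are maximal monotone $S,T$ with $\operatorname{Dom}S\cap\operatorname{Dom}T\ne\emptyset$, $T=N_V=\partial\iota_V$ for a closed hyperplane $V$, such that $S\underset v+T$ is not maximal monotone.*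
3. *More precisely, for the operators constructed below there are pairwise distinct maximal monotone operators $M_\theta$ $(\theta\in\mathbb R/2\pi\mathbb Z)$ such that, for $(\lambda_n,\mu_n)\in I$ with $(\lambda_n,\mu_n)\to(0,0)$ and $\frac12\log(\lambda_n+\mu_n)\to\theta$ mod $2\pi$, the operators $S_{\lambda_n}+T_{\mu_n}$ graph-converge to $M_\theta$. Moreover $\operatorname{graph}(S\underset v+T)=\bigcap_\theta\operatorname{graph}M_\theta=\operatorname{graph}(S+T)$.*

*Consequently, for every $X$ of dimension $\ge2$, the answer stays negative if the definition is weakened to use only sequences with $\lambda_n=0$, or only $\mu_n=0$, or only $\lambda_n=\mu_n$. It also stays negative if $T$ is required to be the subdifferential of the indicator of a closed subspace.*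

**Proof of 1.** If $\dim X=0$, the only maximal monotone operator is the one with graph $\{(0,0)\}$, and the claim is trivial. If $\dim X=1$, every maximal monotone operator is the subdifferential of a proper lower semicontinuous convex function (Rockafellar, *Convex Analysis*, Thm. 24.3). Write $S=\partial f$, $T=\partial g$. A point of $\operatorname{Dom}\partial f\cap\operatorname{Dom}\partial g$ lies in $\operatorname{dom}f\cap\operatorname{dom}g$, so the known fact on subdifferentials applies: $S\underset v+T=\partial(f+g)$ is maximal monotone. $\square$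

## Pulling the planar operators back to $X$

From here on, $\dim X\ge2$. Choose linearly independent $e^*,f^*\in X^*$ with $\|e^*\|=1$, and put $u=J^{-1}e^*$, so $\langle e^*,u\rangle=1$. Let
$$L:X\to\mathbb R^2,\quad Lx=(\langle f^*,x\rangle,\langle e^*,x\rangle),\qquad L^*(a,b)=af^*+be^* .$$
By linear independence $L$ is onto and $L^*$ is injective. Pick $v\in X$ with $Lv=(0,1)$, put $V=\ker e^*$, and define
$$S=L^*AL,\qquad T=N_V .$$
Explicitly, $S(x)=\{L^*w:w\in A(Lx)\}$. Also $T(x)=\mathbb Re^*$ if $x\in V$ and $T(x)=\emptyset$ otherwise, so $T=L^*BL$.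

The planar computation suggests the limits. For $\theta\in\mathbb R/2\pi\mathbb Z$ let $\varphi_\theta(\xi)=\xi\big(4+\sin(\theta+\log|\xi|)\big)$ for $\xi\ne0$, $\varphi_\theta(0)=0$, and
$$M_\theta(x)=\{\varphi_\theta(\langle f^*,x\rangle)f^*+qe^*:q\in\mathbb R\}\ \text{ if }\langle e^*,x\rangle=0,\qquad M_\theta(x)=\emptyset\ \text{ otherwise.}$$

**Lemma 1.** *If $R$ is maximal monotone on $\mathbb R^2$, then $L^*RL$ is maximal monotone on $X$.*

*Proof.* For $w\in R(Lx)$, $w'\in R(Lx')$ we have $\langle L^*w-L^*w',x-x'\rangle=\langle w-w',Lx-Lx'\rangle\ge0$, so $L^*RL$ is monotone. Let $(z,z^*)$ be monotonically related to its graph. The graph is nonempty, since that of $R$ is and $L$ is onto; take $(x,x^*)$ in it and $k\in\ker L$. For every $t\in\mathbb R$ the pair $(x+tk,x^*)$ is also in the graph, because $L(x+tk)=Lx$. Hence $\langle x^*-z^*,x+tk-z\rangle\ge0$ for all $t$, which forces $\langle x^*-z^*,k\rangle=0$. As $x^*$ lies in the range of $L^*$, $\langle x^*,k\rangle=0$, so $\langle z^*,k\rangle=0$. Thus $z^*$ vanishes on $\ker L=\ker e^*\cap\ker f^*$,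 and therefore $z^*\in\operatorname{span}\{e^*,f^*\}$, say $z^*=L^*w$. For $(Lx,r)$ in the graph of $R$ (every point of the graph has this form, as $L$ is onto), $\langle r-w,Lx-Lz\rangle=\langle L^*r-z^*,x-z\rangle\ge0$. So $(Lz,w)$ is monotonically related to $R$, hence $w\in R(Lz)$ and $z^*\in L^*RL(z)$. $\square$

**Lemma 2.** *$S$, $T$ and all $M_\theta$ are maximal monotone, and $M_\theta\neq M_{\theta'}$ if $\theta\ne\theta'$ mod $2\pi$.*

*Proof.* For $S$ and $T$ combine Lemma 1 with Step A2. For $M_\theta$: the function $\varphi_\theta$ is continuous, also at $0$ since $|\varphi_\theta(\xi)|\le5|\xi|$, and for $\xi\neq0$ its derivative is $4+\sin(\theta+\log|\xi|)+\cos(\theta+\log|\xi|)>0$. So $\varphi_\theta$ is increasing on $\mathbb R$. The planar operator $(\xi,0)\mapsto\{\varphi_\theta(\xi)\}\times\mathbb R$, empty off the line $\eta=0$, is the subdifferential of the proper lower semicontinuous convex function $(\xi,\eta)\mapsto\int_0^\xi\varphi_\theta+\iota_{\{0\}}(\eta)$, hence maximal monotone, and $M_\theta$ is its pullback by $L$. If $\theta\neq\theta'$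 mod $2\pi$, there is $\rho$ with $\sin(\theta+\rho)\ne\sin(\theta'+\rho)$. With $\xi=e^\rho$ we have $\varphi_\theta(\xi)\neq\varphi_{\theta'}(\xi)$, and for $x$ with $Lx=(\xi,0)$ the sets $M_\theta(x)$ and $M_{\theta'}(x)$ are disjoint, because $e^*,f^*$ are linearly independent. $\square$

Two facts about the regularizations will be needed.

**Fact (i).** *$J^{-1}$ satisfies $J^{-1}(ts)=tJ^{-1}s$ for $t\in\mathbb R$ and $\|J^{-1}s\|=\|s\|$, and is norm-to-weak continuous.* The first two follow from the definition: if $\langle s,z\rangle=\|s\|^2=\|z\|^2$, then $\langle ts,tz\rangle=\|ts\|^2=\|tz\|^2$. For the continuity, let $s_n\to s$ and $z_n=J^{-1}s_n$. The sequence $(z_n)$ is bounded, so by reflexivity each of its subsequences has a further subsequence with a weak limit $z$. Along it, $\langle s_n,z_n\rangle=\|s_n\|^2\to\|s\|^2$ and $\langle s_n-s,z_n\rangle\to0$, so $\langle s,z\rangle=\|s\|^2$; also $\|z\|\le\liminf\|z_n\|=\|s\|$. From $\|s\|^2=\langle s,z\rangle\le\|s\|\,\|z\|\le\|s\|^2$ we get $\|z\|=\|s\|$ (trivially so if $s=0$). Thus $z=J^{-1}s$, the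 same limit for every subsequence, and the whole sequence converges weakly to it. In particular $s\mapsto\langle e^*,J^{-1}s\rangle$ is continuous.

**Fact (ii).** *For every $\mu\ge0$, $T_\mu$ has values in $\mathbb Re^*$, and $te^*\in T_\mu(x)\iff\langle e^*,x\rangle=\mu t$.* Indeed $T^{-1}(te^*)=V$ for each $t\in\mathbb R$, $T^{-1}(s)=\emptyset$ for $s\notin\mathbb Re^*$, and $J^{-1}(te^*)=tu$. So (1) says $te^*\in T_\mu(x)\iff x-\mu tu\in V\iff\langle e^*,x\rangle-\mu t=0$.

## The balance equation and the role of $\lambda+\mu$

When $\lambda>0$, the operator $S$ is evaluated not at $x$ but at the shifted point $z=x-\lambda J^{-1}s$. To see the effect, look at the Euclidean plane. If $s=(\alpha,-\beta)$ with $\beta=\xi^2/\eta$ is the value of $A$ at $z=(\xi,\eta)$, then the height of $x$ is $\eta-\lambda\beta$. If $t$ is the second coordinate of the $B$-part and $q=t-\beta$ that of the sum, Fact (ii) says that this height is $\mu t=\mu(q+\beta)$. Hence $\eta=(\lambda+\mu)\beta+\mu q$, and after multiplication by $\eta$ the leading terms are $\eta^2\approx(\lambda+\mu)\xi^2$.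 The two regularizations act through their sum, and this is why only $\lambda+\mu$ appears in Theorem B. In a general space $J^{-1}$ is nonlinear. But $\beta$ is large, so $s$ points almost in the direction $-e^*$, and there homogeneity and continuity of $J^{-1}$ are enough. The next lemma makes this precise; it will serve for both the outer and the inner limits.

**Key Lemma.** *Let $(\lambda_n,\mu_n)\in I$ tend to $(0,0)$ and $\sigma_n=\lambda_n+\mu_n$. Let $\xi_n',\alpha_n,q_n$ be bounded real sequences, and let $\eta_n,\beta_n\ge0$ satisfy $\beta_n\eta_n=\xi_n'^2$. Put $s_n=\alpha_nf^*-\beta_ne^*$ and suppose*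
$$\eta_n+\lambda_n\langle e^*,J^{-1}s_n\rangle=\mu_n(q_n+\beta_n). \tag{4}$$
*Then $\eta_n\to0$, $\lambda_n\|s_n\|\to0$ and $\mu_n\beta_n\to0$. If moreover $\xi'_n\to\xi\ne0$, then $\beta_n\to\infty$ and $\eta_n^2/\sigma_n\to\xi^2$.*

*Proof.* Every subsequence has a further subsequence along which $\beta_n$ is bounded or $\beta_n\to\infty$, so it suffices to treat these two cases.

*$\beta_n$ bounded.* Then $s_n$ is bounded, so $\lambda_n\|s_n\|\to0$ and $\mu_n\beta_n\to0$. Since $|\langle e^*,J^{-1}s_n\rangle|\le\|s_n\|$, (4) gives $\eta_n\to0$. Consequently $\xi_n'^2=\beta_n\eta_n\to0$. So if $\xi'_n\to\xi\neq0$, this case occurs along no subsequence, which means that $\beta_n\to\infty$ along the whole sequence.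

*$\beta_n\to\infty$.* Then $\eta_n=\xi_n'^2/\beta_n\to0$. By homogeneity,
$$\langle e^*,J^{-1}s_n\rangle=\beta_n\Big\langle e^*,J^{-1}\Big(-e^*+\frac{\alpha_n}{\beta_n}f^*\Big)\Big\rangle=-\beta_n(1+o(1)),$$
because $-e^*+\frac{\alpha_n}{\beta_n}f^*\to-e^*$ in norm and $\langle e^*,J^{-1}(-e^*)\rangle=-\langle e^*,u\rangle=-1$, by Fact (i). Insert this in (4):
$$\eta_n-\mu_nq_n=\beta_n\big(\lambda_n(1+o(1))+\mu_n\big)=\beta_n\sigma_n(1+o(1)). \tag{5}$$
The last equality holds because $0\le\lambda_n\le\sigma_n$, so the error $\lambda_n\beta_n\,o(1)$ is $\beta_n\sigma_n\,o(1)$. The left side of (5) tends to $0$, hence $\beta_n\sigma_n\to0$. This gives $\mu_n\beta_n\to0$ and $\lambda_n\|s_n\|\le\lambda_n(\beta_n+|\alpha_n|\,\|f^*\|)\to0$.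

If $\xi_n'\to\xi\ne0$, multiply (5) by $\eta_n$ and use $\beta_n\eta_n=\xi_n'^2$:
$$\eta_n^2=\xi_n'^2\sigma_n(1+o(1))+\mu_nq_n\eta_n .$$
Here $|\mu_nq_n\eta_n|\le\sigma_n\,O(1)\,o(1)=o(\sigma_n)$, so $\eta_n^2/\sigma_n\to\xi^2$. $\square$

When $\xi\ne0$, the conclusion also reads
$$\log\eta_n=\tfrac12\log\sigma_n+\log|\xi|+o(1), \tag{6}$$
for $n$ so large that $\eta_n>0$. So if $\frac12\log\sigma_n\to\theta$ mod $2\pi$, then $\sin\log\eta_n\to\sin(\theta+\log|\xi|)$.

## Graph limits of $S_\lambda+T_\mu$

Throughout, $(\lambda_n,\mu_n)\in I$ tends to $(0,0)$ and $\sigma_n=\lambda_n+\mu_n$.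

**Step 1: outer limits.** *Purpose: limits of graph points land in $M_\theta$. Let $\frac12\log\sigma_n\to\theta$ mod $2\pi$, $x_n^*\in(S_{\lambda_n}+T_{\mu_n})(x_n)$, $x_n\to x$, $x_n^*\to x^*$. Then $x^*\in M_\theta(x)$.* A subsequence of $(\lambda_n,\mu_n)$ satisfies the same hypothesis, so the statement covers limits along subsequences too.

Write $x_n^*=s_n+t_ne^*$ with $s_n\in S_{\lambda_n}(x_n)$ and $t_ne^*\in T_{\mu_n}(x_n)$. By (1), $z_n=x_n-\lambda_nJ^{-1}s_n$ satisfies $s_n\in S(z_n)$. Put $Lz_n=(\xi_n',\eta_n)$. By the definition of $S=L^*AL$, $s_n=\alpha_nf^*-\beta_ne^*$, where either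

* $\eta_n>0$, $\alpha_n=\xi_n'(4+\sin\log\eta_n)$, $\beta_n=\xi_n'^2/\eta_n$; or
* $\eta_n=\xi_n'=\alpha_n=0$, $\beta_n\ge0$.

In both cases $\beta_n\eta_n=\xi_n'^2$ and $3|\xi_n'|\le|\alpha_n|\le5|\xi_n'|$. Set $q_n=t_n-\beta_n$; then $x_n^*=\alpha_nf^*+q_ne^*$. Since $x_n^*$ converges in the two-dimensional (hence closed) space $\operatorname{span}\{e^*,f^*\}$, its coordinates converge: $\alpha_n\to p$, $q_n\to q$ and $x^*=pf^*+qe^*$. So $\alpha_n$ and $q_n$ are bounded, and so is $\xi_n'$, because $|\xi_n'|\le|\alpha_n|/3$. Note that $\beta_n$ and $t_n$ need not be bounded. Finally, by Fact (ii),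
$$\eta_n+\lambda_n\langle e^*,J^{-1}s_n\rangle=\langle e^*,x_n\rangle=\mu_nt_n=\mu_n(q_n+\beta_n),$$
which is (4). The Key Lemma gives $\eta_n\to0$ and $\|z_n-x_n\|=\lambda_n\|s_n\|\to0$. Therefore $\langle e^*,x\rangle=\lim\langle e^*,z_n\rangle=\lim\eta_n=0$ and $\xi_n'=\langle f^*,z_n\rangle\to\xi:=\langle f^*,x\rangle$.

If $\xi=0$, then $|\alpha_n|\le5|\xi'_n|\to0$, so $p=0=\varphi_\theta(0)$. If $\xi\neq0$, then $\xi_n'\neq0$ for large $n$, so the first alternative holds and $\eta_n>0$; by (6), $p=\lim\alpha_n=\xi\big(4+\sin(\theta+\log|\xi|)\big)=\varphi_\theta(\xi)$. In both cases $x^*\in M_\theta(x)$.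

**Step 2: inner limits over $\ker L$, for arbitrary sequences.** *Purpose: the values over $\ker L$ are reached no matter how the parameters tend to zero. Let $Lx=0$ and $q\in\mathbb R$. There are $x_n\to x$ with $qe^*\in(S_{\lambda_n}+T_{\mu_n})(x_n)$.*

Write $\lambda,\mu$ for $\lambda_n,\mu_n$.

* *$q\ge0$.* Take $x_n=x+\mu qv$. Then $Lx_n=(0,\mu q)$ and $(0,0)\in A(0,\mu q)$, so $0\in S(x_n)$. As $J^{-1}0=0$, (1) gives $0\in S_\lambda(x_n)$. Since $\langle e^*,x_n\rangle=\mu q$, Fact (ii) gives $qe^*\in T_\mu(x_n)$. The sum is $qe^*$.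
* *$q<0$.* Split $q$ between the two operators: put $c=-q\mu/(\lambda+\mu)\ge0$, $t=q\lambda/(\lambda+\mu)$ and $x_n=x-\lambda cu$. Then $x_n-\lambda J^{-1}(-ce^*)=x_n+\lambda cu=x$, and $-ce^*\in S(x)$ because $(0,-c)\in A(0,0)$. So $-ce^*\in S_\lambda(x_n)$ by (1). Moreover $\langle e^*,x_n\rangle=-\lambda c=q\lambda\mu/(\lambda+\mu)=\mu t$, so $te^*\in T_\mu(x_n)$. The sum is $(t-c)e^*=qe^*$.

In the first case $\|x_n-x\|=\mu q\|v\|\to0$; in the second, $\|x_n-x\|=\lambda c\|u\|\le\lambda|q|\to0$.

**Step 3: inner limits over $V\setminus\ker L$.** *Purpose: every remaining point of $\operatorname{graph}M_\theta$ is reached. Let $\langle e^*,x\rangle=0$, $\xi=\langle f^*,x\rangle\neq0$, $q\in\mathbb R$ and $\frac12\log\sigma_n\to\theta$ mod $2\pi$. There are $(x_n,x_n^*)\in\operatorname{graph}(S_{\lambda_n}+T_{\mu_n})$ with $x_n\to x$ and $x_n^*\to\varphi_\theta(\xi)f^*+qe^*$.*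

We keep $\xi$ and $q$ fixed and solve the balance equation for the height. For $\eta>0$, $L(x+\eta v)=(\xi,\eta)$, so
$$s(\eta)=\xi(4+\sin\log\eta)f^*-\frac{\xi^2}{\eta}e^*$$
is the unique element of $S(x+\eta v)$. Let
$$H_n(\eta)=\eta+\lambda_n\langle e^*,J^{-1}s(\eta)\rangle-\mu_n\Big(q+\frac{\xi^2}\eta\Big),\qquad \eta>0 .$$
By Fact (i), $H_n$ is continuous. As $\eta\to0^+$ (with $n$ fixed), the coefficient of $f^*$ in $s(\eta)$ stays bounded and $\xi^2/\eta\to\infty$, so, exactly as in the Key Lemma, $\langle e^*,J^{-1}s(\eta)\rangle=-\frac{\xi^2}\eta(1+o(1))$. Hence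
$$H_n(\eta)=\eta-\mu_nq-\frac{\xi^2}\eta\big(\lambda_n(1+o(1))+\mu_n\big)\to-\infty,$$
because $\lambda_n+\mu_n>0$. As $\eta\to\infty$, $s(\eta)$ stays bounded, so $H_n(\eta)\to+\infty$. By the intermediate value theorem there is $\eta_n>0$ with $H_n(\eta_n)=0$. Put
$$s_n=s(\eta_n),\quad \beta_n=\frac{\xi^2}{\eta_n},\quad \alpha_n=\xi(4+\sin\log\eta_n),\quad x_n=x+\eta_nv+\lambda_nJ^{-1}s_n .$$
Since $x_n-\lambda_nJ^{-1}s_n=x+\eta_nv\in S^{-1}(s_n)$, we have $s_n\in S_{\lambda_n}(x_n)$. Also $\langle e^*,x_n\rangle=\eta_n+\lambda_n\langle e^*,J^{-1}s_n\rangle=\mu_n(q+\beta_n)$ by $H_n(\eta_n)=0$, so $(q+\beta_n)e^*\in T_{\mu_n}(x_n)$ by Fact (ii). Adding,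
$$x_n^*:=\alpha_nf^*+qe^*\in(S_{\lambda_n}+T_{\mu_n})(x_n).$$
The Key Lemma applies with $\xi'_n=\xi$ and $q_n=q$ ($\alpha_n$ is bounded by $5|\xi|$, $\beta_n\eta_n=\xi^2$, and (4) is $H_n(\eta_n)=0$). So $\eta_n\to0$ and $\|\lambda_nJ^{-1}s_n\|=\lambda_n\|s_n\|\to0$, hence $x_n\to x$; and (6) gives $\alpha_n\to\varphi_\theta(\xi)$.

**Step 4: graph convergence.** *Purpose: assemble the first part of claim 3.* Let $\frac12\log\sigma_n\to\theta$ mod $2\pi$. Step 1 is the outer part. For the inner part, a point of $\operatorname{graph}M_\theta$ lies over some $x$ with $\langle e^*,x\rangle=0$. If $\langle f^*,x\rangle=0$, it is $(x,qe^*)$ and Step 2 applies; otherwise Step 3 applies. So $S_{\lambda_n}+T_{\mu_n}$ graph-converges to $M_\theta$.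

**Step 5: the variational sum is the intersection of the limits.** *Purpose: identify $S\underset v+T$ and see that it is too small.* Every $\theta$ is realized by some sequence, for instance one with $\sigma_n=e^{2(\theta-2\pi n)}$. A point of $\operatorname{graph}(S\underset v+T)$ is approximated along each of these sequences, so Step 1 gives $\operatorname{graph}(S\underset v+T)\subset\bigcap_\theta\operatorname{graph}M_\theta$. If $\langle f^*,x\rangle=\xi\neq0$, then $\varphi_\theta(\xi)$ takes both values $3\xi$ and $5\xi$ as $\theta$ varies; since the $f^*$-coordinate of an element of $M_\theta(x)$ is $\varphi_\theta(\xi)$, nothing over such an $x$ lies in the intersection. Over $x$ with $Lx=0$ all $M_\theta(x)$ equal $\mathbb Re^*$. Hence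
$$\bigcap_\theta\operatorname{graph}M_\theta=\{(x,qe^*):Lx=0,\ q\in\mathbb R\}. \tag{7}$$
By Step 2, which holds for arbitrary sequences, the right side of (7) is contained in $\operatorname{graph}(S\underset v+T)$. So the three sets coincide.

The set (7) is also $\operatorname{graph}(S+T)$. Indeed, if $x\in\operatorname{Dom}S\cap\operatorname{Dom}T$, then $\langle e^*,x\rangle=0$, and $A$ has a value at $Lx=(\langle f^*,x\rangle,0)$ only if $Lx=0$; conversely, if $Lx=0$, then $S(x)=(-\infty,0]e^*$ and $T(x)=\mathbb Re^*$, with sum $\mathbb Re^*$. In particular $\operatorname{Dom}S\cap\operatorname{Dom}T=\ker L\neq\emptyset$.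

Finally, $\ker L\subsetneq V$, since $L$ is onto and some $x$ has $Lx=(1,0)$. So (7) is properly contained in $\operatorname{graph}N_V=V\times\mathbb Re^*$, which is monotone, and $S\underset v+T$ is not maximal monotone. Together with Lemma 2 this proves claims 2 and 3.

**Step 6: restricted classes of sequences.** *Purpose: prove the stated consequence.* Suppose that the definition uses only sequences with $\lambda_n=0$, or only $\mu_n=0$, or only $\lambda_n=\mu_n$. Each class contains, for every $\theta$, a sequence with $\sigma_n=e^{2(\theta-2\pi n)}$: take $(0,\sigma_n)$, $(\sigma_n,0)$ or $(\sigma_n/2,\sigma_n/2)$, respectively. By Step 1 the graph of the operator so defined is contained in (7), and by Step 2 it contains (7). So each restricted definition yields the same non-maximal operator. The last assertion of the consequence holds because $T=\partial\iota_V$ with $V$ a closed subspace. $\blacksquare$
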